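# Weak P-points in compact almost P spaces: an equivalent of the Continuum Hypothesis

Throughout, all spaces are nonempty, compact and Hausdorff, and the background theory is ZFC. The letter $\mathfrak c$ denotes the cardinality of the continuum, and $\omega_1,\omega_2$ also denote the corresponding cardinals. A space is *almost P* if every nonempty $G_\delta$ set in it has nonempty interior. A point $x\in X$ is a *weak P-point* if $x\notin\overline D$ for every countable $D\subseteq X\setminus\{x\}$.

## Three theorems on weight, π-weight and weak P-points

**Theorem 1.** In ZFC, the following are equivalent.

1. CH.
2. Every compact almost P space of weight $\mathfrak c$ has a weak P-point.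

So ZFC does not prove (2). In every model of ZFC + ¬CH there is a compact, zero-dimensional, almost P space of weight $\mathfrak c$ with no weak P-point, and in fact each of its points is the limit of a nontrivial convergent sequence. Since CH is independent of ZFC (Gödel, Cohen), statement (2) is independent of ZFC.

This answers a question of Kunen, which appears in "Many Weak P-Sets" (https://webpages.charlotte.edu/~adow/weakP-DvM2020.pdf): if $X$ is compact of weight $\mathfrak c$ and every nonempty $G_\delta$ of $X$ has nonempty interior, is there a weak P-point in $X$? The question is asked in ZFC alone, and it is known that the answer is yes under CH. Theorem 1 says that CH is not a convenience here: whenever CH fails, the answer is no.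

We shall prove two more precise statements as well.

**Theorem 2.** For a cardinal $\kappa$, there is a compact almost P space of weight $\kappa$ without weak P-points if and only if $\kappa\ge\max(\mathfrak c,\omega_2)$.

**Theorem 3.** There is a compact almost P space of π-weight $\mathfrak c$ and weight $2^{\omega_1}$ without weak P-points. Hence such a space (compact, almost P, without weak P-points) of π-weight $\kappa$ exists if and only if $\kappa\ge\mathfrak c$.

Theorem 2 locates the obstruction exactly. Under CH the threshold $\max(\mathfrak c,\omega_2)$ is $\omega_2>\mathfrak c$, so weight $\mathfrak c$ is too small for a counterexample; if CH fails, the threshold is $\mathfrak c$ itself. Theorem 3 says that if one measures size by π-weight, the effect of CH disappears: a counterexample of π-weight $\mathfrak c$ exists outright.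

## Almost P spaces, P-points and convergent sequences

The *weight* $w(X)$ is the least cardinality of a base of $X$. A *π-base* is a family of nonempty open sets such that every nonempty open set contains a member of the family, and the *π-weight* $\pi w(X)$ is the least cardinality of a π-base. Clearly $\pi w(X)\le w(X)$. If $X$ has $\lambda$ pairwise disjoint nonempty open sets, then $\pi w(X)\ge\lambda$, because a π-base must put a member inside each of them, and these members are distinct.

**Definition (P-point).** A point $x$ is a *P-point* if every $G_\delta$ containing $x$ is a neighbourhood of $x$.

Every P-point is a weak P-point: if $D\not\ni x$ is countable, then $X\setminus D=\bigcap_{d\in D}(X\setminus\{d\})$ is a $G_\delta$ containing $x$, hence a neighbourhood of $x$, so $x\notin\overline D$. An isolated point is trivially a P-point. In the other direction, if $x$ is the limit of a sequence of points different from $x$ (a *nontrivial convergent sequence*), then $x$ is not a weak P-point. All the counterexamples below kill weak P-points in this crude way.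

Some examples to calibrate the notions.

* In the ordinal space $\omega_1+1$, the point $\omega_1$ is a P-point: countably many neighbourhoods of it contain intervals $(\alpha_n,\omega_1]$, hence their intersection contains $(\sup_n\alpha_n,\omega_1]$. The point $\omega$ is not a weak P-point. The space is not almost P, since $\{\omega\}$ is a $G_\delta$ with empty interior.
* The one-point compactification of an uncountable discrete set $A$ is almost P. Indeed, a $G_\delta$ containing $\infty$ contains all but countably many points of $A$, so it contains an isolated point, and a nonempty $G_\delta$ missing $\infty$ consists of isolated points. The point $\infty$ is not a weak P-point. The isolated points are.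
* The space $\omega^*$ of nonprincipal ultrafilters on $\omega$, with base the clopen sets $B^*=\{u:B\in u\}$, is almost P of weight $\mathfrak c$, so it is an instance of the hypothesis in the question. Let $u\in\bigcap_nO_n$ with $O_n$ open. Choose $B_n\in u$ with $B_n^*\subseteq O_n$, decreasing without loss of generality, and distinct $b_n\in B_n$. Put $B=\{b_n:n<\omega\}$. Each $B\setminus B_n$ is finite, so $\emptyset\ne B^*\subseteq\bigcap_nB_n^*$. The weight is at most $\mathfrak c$ since $\omega$ has $\mathfrak c$ subsets. It is at least $\mathfrak c$ since an almost disjoint family of $\mathfrak c$ infinite subsets of $\omega$ gives $\mathfrak c$ disjoint open sets.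
* A Cantor cube $2^\kappa$ with $\kappa$ infinite is not almost P. The set $\{b:b_n=0\text{ for all }n<\omega\}$ is a nonempty $G_\delta$, and it has empty interior because a nonempty basic open set restricts only finitely many coordinates.

## From metrizable spaces to weight $\omega_1$

If an almost P space $X$ is metrizable, then each $\{x\}$ is a $G_\delta$, so it has nonempty interior and $x$ is isolated. By compactness $X$ is finite. So at countable weight there is nothing but finite sets, and all points are P-points.

The next case is weight $\omega_1$. A sensible person shrinks open sets, deciding one member of the base at a time, and uses the almost P property to get past limits. This works.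

**Proposition B.** Every compact almost P space $X$ of weight at most $\omega_1$ has a P-point; in fact P-points are dense.

*Proof.* Let $\{B_\alpha:\alpha<\omega_1\}$ enumerate a base, with repetitions if necessary, and let $U_0$ be any nonempty open set. We find a P-point in $U_0$.

**Step 1: a decreasing sequence deciding every $B_\alpha$.** The purpose is to make the intersection a single point. We construct nonempty open sets $U_\alpha$, $\alpha<\omega_1$, with $\overline{U_\beta}\subseteq U_\alpha$ for $\alpha<\beta$. Given $U_\alpha$, use regularity: if $U_\alpha\cap B_\alpha\neq\emptyset$, choose $U_{\alpha+1}\ne\emptyset$ open with $\overline{U_{\alpha+1}}\subseteq U_\alpha\cap B_\alpha$; otherwise choose it with $\overline{U_{\alpha+1}}\subseteq U_\alpha$. At a limit $\lambda<\omega_1$ we have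
$$\bigcap_{\alpha<\lambda}U_\alpha=\bigcap_{\alpha<\lambda}\overline{U_\alpha},$$
because $\overline{U_{\alpha+1}}\subseteq U_\alpha$. The right side is nonempty by compactness. The left side is a $G_\delta$, because $\lambda$ is countable. So this set has nonempty interior, and we choose $U_\lambda\neq\emptyset$ open with closure inside that interior.

**Step 2: the intersection is one point.** Let $K=\bigcap_{\alpha<\omega_1}U_\alpha=\bigcap_{\alpha<\omega_1}\overline{U_\alpha}$, which is nonempty by compactness. Suppose $x\ne y$ are in $K$, and choose $\alpha$ with $x\in B_\alpha\not\ni y$. If $U_\alpha\cap B_\alpha\ne\emptyset$, then $U_{\alpha+1}\subseteq B_\alpha$, contradicting $y\in U_{\alpha+1}$. If $U_\alpha\cap B_\alpha=\emptyset$, then $x\notin U_{\alpha+1}$, a contradiction again. So $K=\{x\}$, with $x\in U_0$.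

**Step 3: the point is a P-point.** First, the $U_\alpha$ form a local base at $x$: if $O\ni x$ is open, then the decreasing closed sets $\overline{U_\alpha}$ have intersection $\{x\}\subseteq O$, so by compactness some $\overline{U_\alpha}\subseteq O$. Now let $O_n\ni x$ be open for $n<\omega$, and choose $\alpha_n$ with $U_{\alpha_n}\subseteq O_n$. With $\beta=\sup_n\alpha_n<\omega_1$ we get $U_\beta\subseteq\bigcap_nO_n$. So $x$ is a P-point. $\square$

Since $\mathfrak c=\omega_1$ under CH, this already proves (1)⇒(2) of Theorem 1.

Now try weight $\omega_2$. There are $\omega_2$ base sets to decide, so the construction must pass through step $\omega_1$. There we hold $K=\bigcap_{\alpha<\omega_1}U_\alpha$. This is a nonempty closed set, but it is an intersection of $\omega_1$ open sets, not of countably many, so the hypothesis says nothing about its interior. Only $\omega_1$ members of the base have been decided, so $K$ need not be a point either. A counterexample must live at this spot: the intersection of such an $\omega_1$-sequence should be large inside, full of convergent sequences, while having empty interior in $X$.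

## Cantor cubes with the almost P property forced on them

The most obvious spaces in which every point is the limit of a convergent sequence are the cubes $2^\kappa$. They fail to be almost P only because a countable set of coordinates cannot be fixed on an open set. Here are two repairs, with the point where each breaks.

*Declare the sets $\{b:b\restriction S=a\restriction S\}$, $S$ countable, to be open.* In the resulting topology every point is a P-point, and this destroys compactness, because a compact space in which all points are P-points is finite. To see this, suppose $D$ is a countably infinite subset of such a space. For every $E\subseteq D$ and every point $x$ we have $x\notin\overline{E\setminus\{x\}}$, so every subset of $D$ is closed. Then $D$ is an infinite closed discrete subset of a compact space, which is impossible.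

*Multiply by an auxiliary almost P space $\Pi$.* The product $\Pi\times2^\kappa$ is compact and every point is a limit of a convergent sequence, but $\{(q,b):b_n=0\text{ for all }n<\omega\}$ is a $G_\delta$ with empty interior, exactly as before.

What we want is a combination of the two: an auxiliary coordinate $q$ that carries the instruction "these coordinates of $b$ are fixed", so that an open condition on $q$ can fix countably many coordinates of $b$, while no point $q$ ever fixes all of them. The space of instructions has to be compact, and limits have to be handled; this is the purpose of path spaces.

## Path spaces of trees of height $\omega_1$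

Functions are sets of pairs, and $\subseteq$ between functions means extension.

**Definition (path space).** Let $A$ be a set, and let $T$ be a set of functions $t:\alpha+1\to A$ with $\alpha<\omega_1$, such that $t\in T$ and $\beta<\operatorname{dom}t$ imply $t\restriction(\beta+1)\in T$. A *path* is a function $p:\delta\to A$ with $\delta\le\omega_1$ and $p\restriction(\alpha+1)\in T$ for all $\alpha<\delta$; the case $\delta=0$ is allowed. Let $\Pi=\Pi(T)$ be the set of paths, and $[t]=\{p\in\Pi:t\subseteq p\}$ for $t\in T$. The topology of $\Pi$ has the subbase $\{[t],\ \Pi\setminus[t]:t\in T\}$.

Note that every $t\in T$ is itself a path. The members of $T$ have countable successor length, while paths may have any length up to and including $\omega_1$.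

Two examples. If $A=\{0\}$ and $T$ consists of all functions $\alpha+1\to\{0\}$, $\alpha<\omega_1$, then a path is determined by its length $\delta\le\omega_1$. For $t$ of length $\alpha+1$, $[t]$ corresponds to $(\alpha,\omega_1]$ and its complement to $[0,\alpha]$. So $\Pi$ is the ordinal space $\omega_1+1$. If $A$ is an infinite set and $T$ consists of the functions $\langle a\rangle:1\to A$ with value $a$, then $\Pi=\{\emptyset\}\cup\{\langle a\rangle:a\in A\}$, each $\langle a\rangle$ is isolated, and neighbourhoods of the empty path contain all but finitely many $\langle a\rangle$. So $\Pi$ is the one-point compactification of the discrete set $A$.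

**Lemma 1.** $\Pi$ is compact, Hausdorff and zero-dimensional, of weight at most $|T|+\omega$.

*Proof.* We embed $\Pi$ as a closed subset of $2^T$, identifying subsets of $T$ with their characteristic functions. Put $c_p=\{t\in T:t\subseteq p\}$. This is a chain under $\subseteq$, since its members are restrictions of $p$, and it is downward closed in $T$. The map $p\mapsto c_p$ is injective, because
$$p=\bigcup_{\alpha<\operatorname{dom}p}p\restriction(\alpha+1)=\bigcup c_p.$$

Next, every downward closed chain $c\subseteq T$ is of the form $c_p$. Let $p=\bigcup c$. As $c$ is a chain of functions whose domains are countable ordinals, $p$ is a function whose domain is an ordinal $\delta\le\omega_1$. For $\alpha<\delta$ some $t\in c$ has $\alpha\in\operatorname{dom}t$. Then $p\restriction(\alpha+1)=t\restriction(\alpha+1)$ is in $T$, hence in $c$ by downward closure. So $p$ is a path. Clearly $c\subseteq c_p$. If $t\in c_p$ has domain $\alpha+1$, then $\alpha<\delta$ and $t=p\restriction(\alpha+1)\in c$. So $c=c_p$.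

The set of downward closed chains is closed in $2^T$: it is defined by the conditions "not both $s\in c$ and $t\in c$" for incomparable $s,t\in T$, and "$t\in c$ implies $s\in c$" for $s\subseteq t$ in $T$, and each of these is a clopen condition. Under $p\mapsto c_p$ the set $[t]$ corresponds to $\{c:t\in c\}$, so the topology of $\Pi$ is the one induced from $2^T$. All claims follow. $\square$

The next lemma says what countably many open conditions can see of a path. For a path of countable length, they see the path and can forbid countably many next values. For a path of length $\omega_1$, they see only a countable initial piece.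

**Lemma 2.** Let $H$ be a $G_\delta$ in $\Pi$ and $p\in H$.

(i) If $\delta=\operatorname{dom}p<\omega_1$, there is a countable $N\subseteq A$ such that every path $q\supsetneq p$ with $q(\delta)\notin N$ lies in $H$.

(ii) If $\operatorname{dom}p=\omega_1$, there is $\gamma<\omega_1$ such that every path $q\supseteq p\restriction(\gamma+1)$ lies in $H$.

*Proof.* Write $H$ as an intersection of countably many open sets, and choose in each of them a basic neighbourhood of $p$, that is, a finite intersection of subbasic sets. Collecting these, we get countable sets $P,R\subseteq T$ with $t\subseteq p$ for $t\in P$, $t\not\subseteq p$ for $t\in R$, and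
$$\{q\in\Pi:\ t\subseteq q\text{ for all }t\in P,\ t\not\subseteq q\text{ for all }t\in R\}\subseteq H.\qquad(1)$$

(i) Let $N=\{t(\delta):t\in R,\ \delta\in\operatorname{dom}t\}$, which is countable. Let $q\supsetneq p$ be a path with $q(\delta)\notin N$. Then $t\subseteq p\subseteq q$ for $t\in P$. Suppose $t\in R$ and $t\subseteq q$. If $\operatorname{dom}t\le\delta$, then $t=q\restriction\operatorname{dom}t=p\restriction\operatorname{dom}t\subseteq p$, contrary to $t\in R$. Otherwise $\delta\in\operatorname{dom}t$ and $q(\delta)=t(\delta)\in N$, a contradiction. So $q\in H$ by (1).

(ii) The members of $P\cup R$ have countable length and there are countably many of them, so there is $\gamma<\omega_1$ with $\operatorname{dom}t\le\gamma+1$ for all $t\in P\cup R$. If $q\supseteq p\restriction(\gamma+1)$, then $q$ and $p$ agree on $\gamma+1$, so $t\subseteq q\iff t\subseteq p$ for $t\in P\cup R$. So $q\in H$ by (1). $\square$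

Any larger $\gamma<\omega_1$ also serves in (ii), since it only restricts the set of $q$.

Let us test the full tree: $A$ uncountable and $T$ the set of all functions $\alpha+1\to A$, $\alpha<\omega_1$. Then $\Pi$ is almost P. Given a $G_\delta$ set $H\ni p$, in case (i) choose $a\in A\setminus N$ and get $[p^\frown a]\subseteq H$; in case (ii) get $[p\restriction(\gamma+1)]\subseteq H$. A path $p$ of countable length $\delta$ is the limit of $p^\frown a_n$ for any distinct $a_n\in A$. To check this on subbasic neighbourhoods: if $t\subseteq p$, then $[t]$ contains all $p^\frown a_n$. If $t\not\subseteq p$ but $t\subseteq p^\frown a_n$, then $t=p^\frown a_n$, so $\Pi\setminus[t]$ misses at most one term. On the other hand, a path of length $\omega_1$ is a P-point, directly by Lemma 2(ii).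

So $\Pi$ is a good space of instructions, and the only weak P-points it has are the paths of length $\omega_1$. These we shall blow up to Cantor cubes.

One last piece of bookkeeping is needed for subspaces of $\Pi\times K^\Lambda$.

**Remark (∗).** Let $X\subseteq\Pi\times K^\Lambda$ with $K$ compact metrizable. If $G$ is a $G_\delta$ of $X$ and $(p,a)\in G$, there are a $G_\delta$ set $H\ni p$ in $\Pi$ and a countable $S\subseteq\Lambda$ with
$$\{(q,b)\in X:q\in H,\ b\restriction S=a\restriction S\}\subseteq G.\qquad(2)$$

*Proof.* Write $G=X\cap\bigcap_nO_n$ with $O_n$ open in $\Pi\times K^\Lambda$. For each $n$ pick a basic box with $(p,a)\in H_n\times\{b:b_x\in V^n_x\text{ for }x\in S_n\}\subseteq O_n$, where $H_n$ is open, $S_n$ is finite, and the $V_x^n$ are open. Put $H=\bigcap_nH_n$ and $S=\bigcup_nS_n$. If $q\in H$ and $b\restriction S=a\restriction S$, then $(q,b)$ lies in every box. $\square$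

## Paths that fix coordinates of a Cantor cube

We now let the entries of a path be instructions "coordinate $\xi$ has value $i$". A countable piece of a path can then fix any countable set of coordinates, which gives the almost P property. A path has at most $\omega_1$ entries, so if there are at least $\omega_2$ coordinates, no path fixes all of them.

**Proposition A.** Let $\kappa\ge\omega_2$ with $\kappa^\omega=\kappa$. There is a zero-dimensional compact almost P space $X$ of weight $\kappa$ in which every point lies in a copy of $2^\kappa$ contained in $X$. In particular every point of $X$ is the limit of a nontrivial convergent sequence, and $X$ has no weak P-point.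

*Proof.* **Step 1: the space.** The purpose is to define $X$ and to see that the instructions along a path never conflict. Let $A=\kappa\times2$, and let $T$ be the set of all $t:\alpha+1\to A$, $\alpha<\omega_1$, such that $\operatorname{ran}t\subseteq\kappa\times2$ is a function, that is, a partial function from $\kappa$ to $2$. Clearly $T$ is closed under the restrictions required for a path space, and $|T|\le\omega_1\cdot\kappa^\omega=\kappa$. For $p\in\Pi=\Pi(T)$ put $\rho(p)=\operatorname{ran}p$. Any two elements of $\operatorname{ran}p$ already belong to $\operatorname{ran}(p\restriction(\alpha+1))$ for some $\alpha<\operatorname{dom}p$, and this set is a function. So $\rho(p)$ is a partial function from $\kappa$ to $2$, and $|\rho(p)|\le\omega_1$ because $\operatorname{dom}p\le\omega_1$. Put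
$$X=\{(p,a)\in\Pi\times2^\kappa:\ \rho(p)\subseteq a\}.$$

**Step 2: $X$ is compact and zero-dimensional, of weight at most $\kappa$.** By Lemma 1 the product $\Pi\times2^\kappa$ is compact, zero-dimensional and of weight at most $\kappa$, so it suffices that $X$ is closed. If $(p,a)\notin X$, there are $\alpha<\operatorname{dom}p$ and $(\xi,i)=p(\alpha)$ with $a_\xi=1-i$. Then $[p\restriction(\alpha+1)]\times\{b:b_\xi=1-i\}$ is a neighbourhood of $(p,a)$ missing $X$, since every $q$ in its first factor has $(\xi,i)\in\rho(q)$.

**Step 3: the open sets $X_t$, and the exact weight.** For $t\in T$ let $X_t=\{(q,b)\in X:t\subseteq q\}$. This is open, and it is nonempty: $t$ is a path, and $(t,b)\in X_t$ for any total $b\supseteq\operatorname{ran}t$. For $a\in A$ let $\langle a\rangle:1\to A$ have value $a$; it is in $T$. The $\kappa$ sets $X_{\langle a\rangle}$ are nonempty and open, and they are pairwise disjoint since they prescribe different values $q(0)$. So the weight of $X$ is exactly $\kappa$.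

**Step 4: every point lies in a Cantor cube.** This step removes weak P-points, and here $\kappa\ge\omega_2$ is used. Let $(p,a)\in X$ and $F=\kappa\setminus\operatorname{dom}\rho(p)$, the set of coordinates that $p$ leaves free. As $|\rho(p)|\le\omega_1<\kappa$, we have $|F|=\kappa$. The set
$$\{(p,b):b\restriction(\kappa\setminus F)=a\restriction(\kappa\setminus F)\}$$
contains $(p,a)$. It is contained in $X$, because $\rho(p)\subseteq a\restriction(\kappa\setminus F)\subseteq b$ for its members. It is homeomorphic to $2^F$, that is, to $2^\kappa$. Now let $\xi_0,\xi_1,\dots\in F$ be distinct and let $a^n$ differ from $a$ exactly at $\xi_n$. Then $(p,a^n)\in X\setminus\{(p,a)\}$, and $(p,a^n)\to(p,a)$ because each coordinate is changed for at most one $n$. So $(p,a)$ is not a weak P-point.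

**Step 5: $X$ is almost P.** We show that every nonempty $G_\delta$ contains some $X_t$. Let $G$ be a $G_\delta$ of $X$ and $(p,a)\in G$. Take $H$ and $S$ as in Remark (∗). First we secure $H$, by a path $p'$ of countable length with $\rho(p')\subseteq a$ such that every path $q\supseteq p'$ lies in $H$.

If $\delta=\operatorname{dom}p<\omega_1$, let $N$ be as in Lemma 2(i). As $N$ is countable and $\kappa$ is not, there is $\xi\in\kappa$ with $(\xi,a_\xi)\notin N$. Let $p'=p^\frown(\xi,a_\xi)$. Its range is contained in $a$, so all its restrictions to successors are in $T$ and it is a path. A path $q\supseteq p'$ has $q\supsetneq p$ and $q(\delta)=(\xi,a_\xi)\notin N$, so $q\in H$.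

If $\operatorname{dom}p=\omega_1$, let $\gamma$ be as in Lemma 2(ii) and $p'=p\restriction(\gamma+1)$. Then $\rho(p')\subseteq\rho(p)\subseteq a$, and every path $q\supseteq p'$ lies in $H$.

Next we secure $S$. Extend $p'$ to a function $t$ of countable successor length whose further values enumerate $\{(\xi,a_\xi):\xi\in S\}$, with repetitions if convenient, and with one further value of the form $(\xi,a_\xi)$ appended if needed to make the length a successor. Since $\operatorname{ran}t\subseteq a$, we have $t\in T$. If $(q,b)\in X_t$, then $q\supseteq p'$, so $q\in H$. Moreover
$$\{(\xi,a_\xi):\xi\in S\}\subseteq\operatorname{ran}t\subseteq\rho(q)\subseteq b,$$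
so $b\restriction S=a\restriction S$. By (2), $(q,b)\in G$. Hence $X_t\subseteq G$, and $X_t$ is open and nonempty. $\square$

Compare this with the breakdown of Proposition B at step $\omega_1$. Fix a path $p$ of length $\omega_1$. The decreasing sequence of open sets $X_{p\restriction(\alpha+1)}$, $\alpha<\omega_1$, has intersection $\{(p,b):\rho(p)\subseteq b\}$, since a path extending $p$ is $p$. This is a copy of $2^\kappa$. It has empty interior: by Step 5 every nonempty open set contains some $X_t$, and $X_t$ contains points whose first coordinate is $t\ne p$.

It is also instructive to run the same definition with $\kappa=\omega_1$. Then a path can list everything. For $a\in2^{\omega_1}$ let $p(\xi)=(\xi,a_\xi)$ for $\xi<\omega_1$. Then $(p,a)$ is a P-point of $X$: for a $G_\delta$ set $G\ni(p,a)$ take $H$ and $S$ from Remark (∗), and $\gamma$ from Lemma 2(ii) so large that also $S\subseteq\gamma+1$. If $(q,b)\in X_{p\restriction(\gamma+1)}$, then $q\in H$ and $b\restriction S=a\restriction S$, so the open set $X_{p\restriction(\gamma+1)}\ni(p,a)$ is contained in $G$. So the hypothesis $\kappa\ge\omega_2$ is really used in Step 4.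

## The equivalence with CH

**Proof of Theorem 1.** (1)⇒(2): under CH we have $\mathfrak c=\omega_1$, so a compact almost P space of weight $\mathfrak c$ has a P-point by Proposition B, and a P-point is a weak P-point.

(2)⇒(1): suppose CH fails. Then $\mathfrak c\ge\omega_2$. Also $\mathfrak c^\omega=(2^\omega)^\omega=2^{\omega}=\mathfrak c$. So Proposition A with $\kappa=\mathfrak c$ gives a compact, zero-dimensional, almost P space of weight $\mathfrak c$ in which each point is the limit of a nontrivial convergent sequence. It has no weak P-point, so (2) fails.

The second implication is carried out in ZFC + ¬CH, so it applies in every model of that theory. The independence of (2) is therefore the independence of CH. $\blacksquare$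

## The exact set of weights

To prove Theorem 2 we need a lower bound $\mathfrak c$ for the weight, and a way to raise the weight of an example without spoiling it.

**Lemma 3.** A compact almost P space $X$ without isolated points has $\mathfrak c$ pairwise disjoint nonempty open sets. Hence its weight and its π-weight are at least $\mathfrak c$.

*Proof.* The plan is to build a binary tree of open sets and to use the almost P property on each branch. As there are no isolated points, each nonempty open set contains two distinct points, and so, by regularity and the Hausdorff property, it contains the closures of two nonempty open sets whose closures are disjoint. Starting from $U_\emptyset=X$, build nonempty open $U_s$ for $s\in2^{<\omega}$ such that $\overline{U_{s^\frown0}}$ and $\overline{U_{s^\frown1}}$ are disjoint subsets of $U_s$. For $f\in2^\omega$ the set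
$$\bigcap_nU_{f\restriction n}=\bigcap_n\overline{U_{f\restriction n}}$$
is a $G_\delta$ by its first description and nonempty by compactness and the second. So it has nonempty interior $W_f$. If $f\ne g$, let $n$ be least with $f(n)\ne g(n)$. Then $W_f\subseteq U_{f\restriction(n+1)}$ and $W_g\subseteq U_{g\restriction(n+1)}$ are disjoint. $\square$

**Lemma 4.** If $Z$ is a compact almost P space without weak P-points and $\kappa\ge\omega_1$, then the one-point compactification $Z_\kappa=\{\infty\}\cup\bigoplus_{\alpha<\kappa}Z^{(\alpha)}$ of $\kappa$ copies of $Z$ is almost P and has no weak P-points. Its weight is $\max(\kappa,w(Z))$ and its π-weight is $\max(\kappa,\pi w(Z))$.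

*Proof.* **Step 1: neighbourhoods of $\infty$.** An open set containing $\infty$ has compact complement in the topological sum. The copies are disjoint and open, so this complement meets only finitely many of them. Thus every neighbourhood of $\infty$ contains the complement in $Z_\kappa$ of a finite union of copies, and these complements form a local base at $\infty$.

**Step 2: $Z_\kappa$ is almost P.** A $G_\delta$ containing $\infty$ contains all but countably many copies by Step 1. As $\kappa\ge\omega_1$, it contains some copy, and copies are open. A nonempty $G_\delta$ missing $\infty$ meets some copy $Z^{(\alpha)}$ in a nonempty $G_\delta$ of that copy. This has nonempty interior in $Z^{(\alpha)}$, hence in $Z_\kappa$, since $Z^{(\alpha)}$ is open.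

**Step 3: no weak P-points.** A point $x$ of a copy is in the closure of a countable subset of that copy missing $x$. Picking one point from each of countably infinitely many copies gives a sequence converging to $\infty$, by Step 1.

**Step 4: weight and π-weight.** Isolated points are weak P-points, so $Z$ has none. Hence $Z$ is infinite, and so are $w(Z)$ and $\pi w(Z)$. For the lower bounds, the copies form a disjoint family of $\kappa$ nonempty open sets, so both cardinals are at least $\kappa$. The copy $Z^{(0)}$ is a subspace, so $w(Z_\kappa)\ge w(Z)$. As $Z^{(0)}$ is open, the members of a π-base of $Z_\kappa$ contained in $Z^{(0)}$ form a π-base of $Z^{(0)}$, so $\pi w(Z_\kappa)\ge\pi w(Z)$. For the upper bounds, bases of all the copies, together with the complements of finite unions of copies, form a base of size at most $\kappa\cdot w(Z)+\kappa$. With π-bases of the copies instead, we get a π-base of size at most $\kappa\cdot\pi w(Z)+\kappa$. $\square$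

**Proof of Theorem 2.** **Step 1: necessity.** Let $X$ be compact and almost P, without weak P-points. Isolated points are weak P-points, so $X$ has none, and $w(X)\ge\mathfrak c$ by Lemma 3. If $w(X)\le\omega_1$, then $X$ would have a P-point by Proposition B, so $w(X)\ge\omega_2$. Hence $w(X)\ge\max(\mathfrak c,\omega_2)$.

**Step 2: an example at the threshold.** Let $\mu=\max(\mathfrak c,\omega_2)$. To apply Proposition A we check $\mu^\omega=\mu$. If CH fails, then $\mu=\mathfrak c$ and $\mathfrak c^\omega=\mathfrak c$. If CH holds, then $\mu=\omega_2$. Since $\omega_2$ is regular, every function $\omega\to\omega_2$ is bounded, so it maps into some $\beta<\omega_2$, and there are at most $\omega_1^\omega$ functions from $\omega$ to a given $\beta$. Thus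
$$\omega_2^\omega\le\omega_2\cdot\omega_1^\omega=\omega_2\cdot\mathfrak c=\omega_2,$$
where $\omega_1^\omega=\mathfrak c^\omega=\mathfrak c=\omega_1$ by CH. So Proposition A gives an example $Z$ of weight $\mu$.

**Step 3: all larger weights.** For $\kappa\ge\mu$, the space $Z_\kappa$ of Lemma 4 is an example of weight $\max(\kappa,\mu)=\kappa$. $\blacksquare$

## Coordinates indexed by the long paths: π-weight $\mathfrak c$

Theorem 3 asks for π-weight $\mathfrak c$ in ZFC, so in particular under CH. The construction of Proposition A cannot be used as it stands. It needs at least $\omega_2$ coordinates, and with $\kappa$ coordinates it has the $\kappa$ disjoint open sets $X_{\langle a\rangle}$, hence π-weight at least $\kappa$; under CH, $\kappa\ge\omega_2$ exceeds $\mathfrak c$. The difficulty is that one entry of a path fixes one coordinate, so there are at least as many possible entries as coordinates. With only $\mathfrak c$ entries available and many more coordinates, one entry must fix very many coordinates at once. But if one entry fixed *all* coordinates, nothing would remain free.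

The way out is to let the coordinates be the long paths $x:\omega_1\to\mathfrak c$ themselves. A path $p$ leaves coordinate $x$ free as long as it follows $x$, and it fixes coordinate $x$ at the moment it departs from $x$, to a value determined by the entry used at that moment. A path always follows at least one $x$, so one coordinate is always free, and one free coordinate with values in the Cantor set $2^\omega$ is enough for a convergent sequence. What has to be arranged is that a single entry can give prescribed values to any countable set of coordinates.

Let $\Lambda=\mathfrak c^{\omega_1}$ be the set of functions $\omega_1\to\mathfrak c$. Then $|\Lambda|=2^{\omega\cdot\omega_1}=2^{\omega_1}\le2^{\mathfrak c}$.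

**Claim.** There are $e_\alpha:\Lambda\to2^\omega$ $(\alpha<\mathfrak c)$ such that for every countable $S\subseteq\Lambda$ and $v:S\to2^\omega$ there are $\mathfrak c$ many $\alpha$ with $e_\alpha\restriction S=v$.

*Proof.* Let $h:\Lambda\to2^{\mathfrak c}$ be injective. The functions will depend only on countably many bits of $h(x)$. As a toy case, for one bit $\gamma<\mathfrak c$ and $v_0,v_1\in2^\omega$, the function $x\mapsto v_{h(x)(\gamma)}$ takes prescribed values at two elements that differ in bit $\gamma$.

In general, for $C\subseteq\mathfrak c$ countable, $Q\subseteq2^C$ countable and $\varphi:Q\to2^\omega$, define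
$$e_{C,\varphi}(x)=\begin{cases}\varphi(h(x)\restriction C)&\text{if }h(x)\restriction C\in Q,\\ 0&\text{otherwise,}\end{cases}$$
where $0$ is the constant zero sequence. There are at most $\mathfrak c$ such functions: there are $\mathfrak c^\omega=\mathfrak c$ choices of $C$; given $C$, at most $\mathfrak c^\omega=\mathfrak c$ choices of $Q$, since $|2^C|\le\mathfrak c$; given $Q$, at most $\mathfrak c^\omega=\mathfrak c$ choices of $\varphi$.

Given $S$ and $v$, choose for each pair $x\ne y$ in $S$ an element of $\mathfrak c$ at which $h(x)$ and $h(y)$ differ, and let $C$ be the set of these elements. It is countable, and $x\mapsto h(x)\restriction C$ is injective on $S$. Let $Q=\{h(x)\restriction C:x\in S\}$, and define $\varphi(h(x)\restriction C)=v(x)$ for $x\in S$, which is legitimate by injectivity. Then $e_{C,\varphi}\restriction S=v$.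

Finally, enumerate all these functions as $\{e_\alpha:\alpha<\mathfrak c\}$ with each function repeated $\mathfrak c$ times, which is possible since there are at most $\mathfrak c$ of them. $\square$

**Proof of Theorem 3.** **Step 1: the space.** Let $T$ be the set of all functions $t:\alpha+1\to\mathfrak c$ with $\alpha<\omega_1$. Then $|T|=\omega_1\cdot\mathfrak c^\omega=\mathfrak c$, and $\Pi=\Pi(T)$ is the set of all functions $p:\delta\to\mathfrak c$ with $\delta\le\omega_1$. For $p\in\Pi$ and $x\in\Lambda$ with $p\not\subseteq x$, let
$$\Delta(p,x)=\min\{\beta\in\operatorname{dom}p:p(\beta)\neq x(\beta)\},$$
the moment at which $p$ departs from $x$. Put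
$$X=\{(p,a)\in\Pi\times(2^\omega)^\Lambda:\ a_x=e_{p(\beta)}(x)\text{ whenever }x\in\Lambda,\ p\not\subseteq x,\ \beta=\Delta(p,x)\}.$$

**Step 2: $X$ is compact.** We check that $X$ is closed in the compact space $\Pi\times(2^\omega)^\Lambda$. Suppose $(p,a)\notin X$, as witnessed by $x$ and $\beta=\Delta(p,x)$, so $a_x\ne e_{p(\beta)}(x)$. Every $q\in[p\restriction(\beta+1)]$ agrees with $p$ up to and including $\beta$, so $\Delta(q,x)=\beta$ and $q(\beta)=p(\beta)$. Thus $[p\restriction(\beta+1)]\times\{b:b_x\neq e_{p(\beta)}(x)\}$ is a neighbourhood of $(p,a)$ missing $X$.

**Step 3: the sets $X_t=\{(q,b)\in X:t\subseteq q\}$, $t\in T$, are open and nonempty.** They will be the π-base. Openness is clear. A point $(t,b)\in X_t$ is obtained by setting $b_x=e_{t(\Delta(t,x))}(x)$ when $t\not\subseteq x$, and choosing $b_x$ arbitrarily otherwise.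

**Step 4: no weak P-points.** We exhibit a free coordinate at each point. Let $(p,a)\in X$ and pick $x\in\Lambda$ with $p\subseteq x$; if $\operatorname{dom}p=\omega_1$, this is $x=p$. The definition of $X$ puts no constraint on $a_x$, so changing only $a_x$, to an arbitrary element of $2^\omega$, stays in $X$. So $(p,a)$ lies in a copy of the Cantor set $2^\omega$ contained in $X$, and is the limit of a nontrivial convergent sequence.

**Step 5: every nonempty $G_\delta$ contains some $X_t$.** This gives the almost P property and, afterwards, the π-weight. Let $G$ be a $G_\delta$ of $X$ with $(p,a)\in G$, and take $H,S$ as in Remark (∗), applied with $K=2^\omega$.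

If $\operatorname{dom}p<\omega_1$, put $\delta=\operatorname{dom}p$ and $p'=p$, and take $N$ from Lemma 2(i). If $\operatorname{dom}p=\omega_1$, take $\gamma$ from Lemma 2(ii) and put $p'=p\restriction(\gamma+1)$, $\delta=\gamma+1$, $N=\emptyset$. In both cases $p'\subseteq p$ has length $\delta<\omega_1$. By the Claim there are $\mathfrak c$ many $\alpha$ with $e_\alpha\restriction S=a\restriction S$, and the set $N\cup\{x(\delta):x\in S\}$ is countable. So we may choose
$$\alpha\in\mathfrak c\setminus\bigl(N\cup\{x(\delta):x\in S\}\bigr)\quad\text{with}\quad e_\alpha\restriction S=a\restriction S.$$
Let $t=p'^\frown\alpha$. It has length $\delta+1$, so $t\in T$.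

Every path $q\supseteq t$ lies in $H$: in the first case $q\supsetneq p$ and $q(\delta)=\alpha\notin N$, and in the second case $q\supseteq p\restriction(\gamma+1)$.

Now let $(q,b)\in X_t$ and $x\in S$. We claim $b_x=a_x$. If $p'\not\subseteq x$, put $\beta=\Delta(p',x)$. Since $p'\subseteq p$ and $p'\subseteq q$, also $\Delta(p,x)=\Delta(q,x)=\beta$ and $q(\beta)=p(\beta)$. As both $(q,b)$ and $(p,a)$ are in $X$,
$$b_x=e_{q(\beta)}(x)=e_{p(\beta)}(x)=a_x.$$
If $p'\subseteq x$, then $q$ agrees with $x$ below $\delta$, and $q(\delta)=\alpha\ne x(\delta)$. So $\Delta(q,x)=\delta$ and $b_x=e_{q(\delta)}(x)=e_\alpha(x)=a_x$. Thus $q\in H$ and $b\restriction S=a\restriction S$, so $(q,b)\in G$ by (2). Hence $\emptyset\ne X_t\subseteq G$. Since $X_t$ is open, $X$ is almost P.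

**Step 6: the π-weight is $\mathfrak c$.** Open sets are $G_\delta$ sets, so by Step 5 the family $\{X_t:t\in T\}$ is a π-base, of size at most $\mathfrak c$. The $\mathfrak c$ sets $X_{\langle\alpha\rangle}$, $\alpha<\mathfrak c$, are nonempty, open and pairwise disjoint, so $\pi w(X)\ge\mathfrak c$.

**Step 7: the weight is $2^{\omega_1}$.** By Lemma 1, and since $2^\omega$ has a countable base, $w(X)\le|T|+|\Lambda|=2^{\omega_1}$. For the lower bound take the empty path. As $\emptyset\subseteq x$ for every $x\in\Lambda$, it imposes no constraint, so $\{\emptyset\}\times(2^\omega)^\Lambda\subseteq X$. It remains to recall that $(2^\omega)^\Lambda$ has weight at least $|\Lambda|$. If $\mathcal B$ is a local base at a point $a$ and $\mathcal B$ has size less than $|\Lambda|$, choose inside each member of $\mathcal B$ a basic box around $a$, restricting finitely many coordinates. As $\Lambda$ is infinite, the set of all coordinates restricted in these boxes has size less than $|\Lambda|$, so some $x\in\Lambda$ is not among them. For an open $V\ni a_x$ with $V\neq2^\omega$, the neighbourhood $\{b:b_x\in V\}$ of $a$ contains none of the boxes, hence no member of $\mathcal B$, a contradiction. So $w(X)=2^{\omega_1}$, and the first assertion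 of Theorem 3 is proved.

**Step 8: all π-weights $\kappa\ge\mathfrak c$, and no others.** For $\kappa\ge\mathfrak c$ we have $\kappa\ge\omega_1$, and Lemma 4 applied to $Z=X$ gives an example of π-weight $\max(\kappa,\mathfrak c)=\kappa$. Conversely, a compact almost P space without weak P-points has no isolated points, so its π-weight is at least $\mathfrak c$ by Lemma 3. $\blacksquare$
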